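# Entropy and volume of once-punctured torus bundles

## The inequality $\mathrm{ent}\ge c\,\mathrm{vol}+b/200$

Let $\Sigma_{1,1}$ be the once-punctured torus. Its mapping class group $\mathcal M(\Sigma_{1,1})$ is identified with $\mathrm{SL}(2,\mathbb Z)$, and $\mathcal M^{\mathrm{PA}}(\Sigma_{1,1})$ denotes the set of pseudo-Anosov classes. For such a class $\phi$, the entropy $\mathrm{ent}(\phi)=\log\lambda(\phi)$ is the logarithm of the dilatation (stretch factor), and $\mathrm{vol}(\phi)$ is the hyperbolic volume of the mapping torus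
$$\mathbb T(\phi)=\Sigma_{1,1}\times[0,1]/\bigl((x,1)\sim(f(x),0)\bigr),$$
where $f$ represents $\phi$. Put
$$\mathcal I(\Sigma_{1,1})=\inf\Bigl\{\tfrac{\mathrm{ent}(\phi)}{\mathrm{vol}(\phi)}:\phi\in\mathcal M^{\mathrm{PA}}(\Sigma_{1,1})\Bigr\}.$$
Let $\tau_1,\tau_2$ be the Dehn twists along two simple closed curves meeting once, with
$$\tau_1\mapsto R=\begin{pmatrix}1&1\\0&1\end{pmatrix},\qquad \tau_2^{-1}\mapsto L=\begin{pmatrix}1&0\\1&1\end{pmatrix}.$$
Write $\mu=\frac{1+\sqrt5}2$ and let $v_3$ be the volume of the regular ideal tetrahedron. Numerically $\log\mu=0.481212$ and $v_3=1.014942$. Set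
$$c=\frac{\log\frac{3+\sqrt5}2}{2v_3}=\frac{\log\mu}{v_3}=0.474127\ldots$$

Every pseudo-Anosov $\phi$ is conjugate in $\mathrm{SL}(2,\mathbb Z)$ to some $\pm R^{a_1}L^{a_2}\cdots R^{a_{N-1}}L^{a_N}$ with all $a_j\ge1$ and $N\ge2$ even, and the cyclic word is unique. Let $b(\phi)=\#\{j: a_j\ge2\}$.

**Theorem.** For every $\phi\in\mathcal M^{\mathrm{PA}}(\Sigma_{1,1})$,
$$\mathrm{ent}(\phi)\ \ge\ c\cdot\mathrm{vol}(\phi)+\tfrac1{200}\,b(\phi).$$
Hence
$$\mathcal I(\Sigma_{1,1})=c=\frac{\mathrm{ent}(\tau_1\tau_2^{-1})}{\mathrm{vol}(\tau_1\tau_2^{-1})}\approx0.4741,$$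
and the infimum is attained exactly by the classes conjugate to $\pm(\tau_1\tau_2^{-1})^n$, $n\ge1$.

The statement about $\mathcal I(\Sigma_{1,1})$ is Conjecture 6.10 of "Entropy Versus Volume for Pseudo-Anosovs"; the theorem says that it is true.

What does the theorem say? Both $\mathrm{ent}$ and $\mathrm{vol}$ measure how complicated $\phi$ is, and the question is how little entropy one can have for a given volume. The answer is that the word $RL$, in which no letter is repeated, is the most economical. The exponents $a_j$ will be called *syllables*. A syllable is *big* if $a_j\ge2$ and a *one* if $a_j=1$. Each big syllable forces at least $\frac1{200}$ of entropy beyond the rate $c$; this is why equality leaves only the words without big syllables.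

## Positive words, powers, and three short examples

We use four inputs without proof.

1. The conjugacy normal form above, and the fact that $\lambda(\phi)$ is the spectral radius of the matrix.
2. $\mathrm{vol}(RL)=2v_3$.
3. (Guéritaud, *Geom. Topol.* 10 (2006) 1239–1284; see also Lackenby, *Comment. Math. Helv.* 78 (2003).) For $\phi=R^{a_1}L^{a_2}\cdots L^{a_N}$, the layered (monodromy) ideal triangulation of $\mathbb T(\phi)$, with one tetrahedron per letter, is realized by positively oriented ideal hyperbolic tetrahedra in the complete structure. It is described below.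
4. An ideal tetrahedron with dihedral angles $\alpha,\beta,\gamma$ (opposite edges have equal angles, and $\alpha+\beta+\gamma=\pi$) has volume $\Lambda(\alpha)+\Lambda(\beta)+\Lambda(\gamma)$, where $\Lambda$ is the Lobachevsky function, with $\Lambda(0)=0$ and $\Lambda'(t)=-\log|2\sin t|$. It is continuous, odd, $\pi$-periodic, and satisfies $\Lambda(2\theta)=2\Lambda(\theta)+2\Lambda(\theta+\frac\pi2)$.

**Reduction to powers.** Replacing $\phi$ by $\phi^n$ multiplies $\mathrm{ent}$ by $n$, multiplies $\mathrm{vol}$ by $n$ (the mapping torus of $\phi^n$ is an $n$-fold cover) and multiplies $b$ by $n$. So for the inequality we may assume that the sign is $+$ and that the word is as long as we like. We extend $(a_j)$ periodically to all $j\in\mathbb Z$.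

**The case $b=0$.** Then all $a_j=1$ and $\phi$ is conjugate to $(RL)^n$. Since $RL=\begin{pmatrix}2&1\\1&1\end{pmatrix}$ has trace $3$, its spectral radius is $\frac{3+\sqrt5}2=\mu^2$. So $\mathrm{ent}(\phi)=2n\log\mu$ and $\mathrm{vol}(\phi)=2nv_3$, and the ratio is $c$. From now on $b\ge1$.

**Counting letters is not enough.** Every ideal tetrahedron has volume at most $v_3$ (proved below), and there are $\sum a_j$ of them, so $c\,\mathrm{vol}(\phi)\le\log\mu\sum_ja_j$. For $RL$ this is an equality. The tempting plan is to prove $\mathrm{ent}(\phi)\ge\log\mu\sum a_j$. Try it on the next words. The matrix $R^2L=\begin{pmatrix}3&2\\1&1\end{pmatrix}$ has trace $4$, so $\mathrm{ent}=\log(2+\sqrt3)=1.31696$, while $3\log\mu=1.44364$. The matrix $R^2L^2=\begin{pmatrix}5&2\\2&1\end{pmatrix}$ has trace $6$, so $\mathrm{ent}=\log(3+2\sqrt2)=1.76275$, while $4\log\mu=1.92485$. So the plan fails at the first repeated letter. It gets worse: $R^aL$ has trace $a+2$, so its entropy grows like $\log a$ while the letter count grows linearly.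

**A baseline per syllable.** The remedy is to allow $v_3$ and $\log\mu$ once per *syllable*, and to keep track of what each big syllable adds. We shall attach to every big syllable two numbers $\mathrm{exc}$ (excess volume) and $\hat e$ (excess entropy) such that
$$\mathrm{vol}(\phi)\le Nv_3+\sum_{\rm big}\mathrm{exc},\qquad \mathrm{ent}(\phi)=N\log\mu+\sum_{\rm big}\hat e,\tag{1}$$
and then prove, for each big syllable separately,
$$\hat e\ \ge\ c\cdot\mathrm{exc}+\tfrac1{200}.\tag{2}$$
Since $cv_3=\log\mu$, (1) and (2) give the inequality of the Theorem. The work is to choose the bookkeeping so that (2) is true syllable by syllable. The numerical margins are small, so the bookkeeping has to be fairly precise.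

## The layered triangulation and its edge equations

**Farey path.** Two slopes $p/q$ and $p'/q'$ are Farey neighbours if $pq'-p'q=\pm1$; three mutual neighbours form a Farey triangle. Write the word as letters $M_1M_2\cdots$, extended periodically, put $W_i=M_1\cdots M_i$, and let $e_i=W_i\{\frac10,\frac01\}$ and $t_i=W_i\{\frac10,\frac01,\frac11\}$, a slope $p/q$ being the column vector $(p,q)^T$ up to sign; extend to all $i\in\mathbb Z$ by the action of $\phi$. Since $R\{\frac10,\frac01\}=\{\frac10,\frac11\}$ and $L\{\frac10,\frac01\}=\{\frac11,\frac01\}$, both $e_i$ and $e_{i+1}$ are edges of $t_i$. They share one slope, $W_i(\frac10)$ if $M_{i+1}=R$ and $W_i(\frac01)$ if $M_{i+1}=L$. We say the path *turns* around that slope in $t_i$. As $R$ fixes $\frac10$ and $L$ fixes $\frac01$, a syllable of length $a$ is a maximal sequence of $a$ turns around one slope $s$, its *pivot*. If these turns take place in $t_i,\dots,t_{i+a-1}$, then $s$ lies in exactly the edges $e_i,\dots,e_{i+a}$.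

*Example.* For $R^2L$: $e_0=\{\frac10,\frac01\}$, $e_1=\{\frac10,\frac11\}$, $e_2=\{\frac10,\frac21\}$, $e_3=\{\frac31,\frac21\}$. The path turns around $\frac10$ in $t_0$ and $t_1$, then around $\frac21$ in $t_2$.

**Tetrahedra.** The three slopes of $t_{i-1}$ give an ideal triangulation of $\Sigma_{1,1}$ with two triangles. Passing from $t_{i-1}$ to $t_i$ exchanges one diagonal of a quadrilateral whose sides have the two slopes of $e_i$. The tetrahedron $\Delta_i$ realizes this exchange: its lower faces are the two triangles of $t_{i-1}$, its upper faces are those of $t_i$. Its *old* slope is the vertex of $t_{i-1}$ not in $e_i$, and its *new* slope is the vertex of $t_i$ not in $e_i$. Old and new edge are opposite in $\Delta_i$. The two sides of the quadrilateral with a given slope of $e_i$ are also opposite. Stacking all $\Delta_i$ gives the infinite cyclic cover of $\mathbb T(\phi)$, and one period ($\sum a_j$ tetrahedra) gives $\mathbb T(\phi)$. All angles below are those of the complete structure, supplied by input 3;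 they are periodic in $i$.

Let $\pi-w_i$, with $0<w_i<\pi$, be the dihedral angle of $\Delta_i$ at its old and new edges.

**Edge equations.** Each slope $s$ met by the path is one edge of the triangulation of the cover. The Farey triangles with vertex $s$ form a connected subset of the dual tree and the path does not backtrack, so the $t_i$ containing $s$ are consecutive. Hence $s$ is new in one tetrahedron $\Delta_m$, lies in $e_{m+1},\dots,e_{n-1}$, and is old in $\Delta_n$. Each $\Delta_i$ with $m<i<n$ has two edges of slope $s$, with equal angle. The angles around the edge sum to $2\pi$: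
$$(\pi-w_m)+2\sum_{m<i<n}\angle_i+(\pi-w_n)=2\pi.\tag{3}$$

**Hinges and non-hinges.** For a syllable of length $a$ whose pivot lies in $e_i,\dots,e_{i+a}$, the pivot is new in $\Delta_{i-1}$ and old in $\Delta_{i+a+1}$. The tetrahedra $\Delta_i$ and $\Delta_{i+a}$ are called *hinges*, and the $a-1$ tetrahedra between them are *non-hinges*. There is exactly one hinge between two consecutive syllables, so there are $N$ hinges per period; every non-hinge belongs to exactly one big syllable.

**Non-hinge $\Delta_j$.** Here $e_{j-1},e_j,e_{j+1}$ all contain the pivot. The other slope of $e_j$ is new in $\Delta_{j-1}$, lies in $e_j$ only, and is old in $\Delta_{j+1}$. (In the example, $\frac11$ lies in $e_1$ only.) By (3) its angle in $\Delta_j$ is $\frac12(w_{j-1}+w_{j+1})$. So the angles of $\Delta_j$ are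
$$\pi-w_j,\qquad \tfrac{w_{j-1}+w_{j+1}}2,\qquad w_j-\tfrac{w_{j-1}+w_{j+1}}2.\tag{4}$$

**Syllable of length $1$.** Let its hinges be $\Delta_i,\Delta_{i+1}$, and let $\epsilon_i,\epsilon_{i+1}$ be their angles at the pivot. Then (3) reads $(\pi-w_{i-1})+2\epsilon_i+2\epsilon_{i+1}+(\pi-w_{i+2})=2\pi$, that is,
$$\epsilon_i+\epsilon_{i+1}=\tfrac12(w_{i-1}+w_{i+2}).\tag{5}$$

These equations, not the separate bounds $v_3$, are what saves volume.

## Concavity of volume and the function $\Psi$

Write $V(\alpha,\beta,\gamma)=\Lambda(\alpha)+\Lambda(\beta)+\Lambda(\gamma)$ on the closed simplex $\alpha+\beta+\gamma=\pi$, $\alpha,\beta,\gamma\ge0$.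

**Concavity.** In coordinates $(\alpha,\beta)$, minus the Hessian of $V$ is
$$\begin{pmatrix}\cot\alpha+\cot\gamma&\cot\gamma\\ \cot\gamma&\cot\beta+\cot\gamma\end{pmatrix}.$$
Its determinant is $\cot\alpha\cot\beta+\cot\beta\cot\gamma+\cot\gamma\cot\alpha=1$, and its diagonal is positive because $\cot\alpha+\cot\gamma=\frac{\sin(\alpha+\gamma)}{\sin\alpha\sin\gamma}$. So $V$ is strictly concave inside and, by continuity, concave on the closed simplex. Averaging over permutations of the angles shows that its maximum is $V(\frac\pi3,\frac\pi3,\frac\pi3)=3\Lambda(\frac\pi3)=v_3$.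

**Definition.** For $p,q,r>0$ let
$$\Psi(p,q,r)=\max\{V(\alpha,\beta,\gamma)+\alpha\log p+\beta\log q+\gamma\log r\}$$
over the closed simplex. It is symmetric in $p,q,r$. By definition,
$$V(\alpha,\beta,\gamma)\le\Psi(p,q,r)-\alpha\log p-\beta\log q-\gamma\log r.\tag{6}$$

The point of (6) is that it bounds volume by an expression *linear in the angles*, with weights that we choose freely. When such bounds are added over many tetrahedra, the edge equations let us choose weights for which the unknown angles cancel.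

**Where the maximum is.** At an interior critical point $\log p-\log(2\sin\alpha)=\log q-\log(2\sin\beta)=\log r-\log(2\sin\gamma)$. By the law of sines this says that $\alpha,\beta,\gamma$ are the angles of a Euclidean triangle with sides $p,q,r$, angles opposite the sides. So if $p,q,r$ satisfy the strict triangle inequalities, the maximum is attained there, by concavity. For example $\Psi(1,1,1)=v_3$.

**Isosceles case.** Let $f(t)=\Lambda(t)+2\Lambda(\frac{\pi-t}2)$ for $0\le t\le\pi$. Then
$$f'(t)=-\log(2\sin t)+\log(2\cos\tfrac t2)=-\log(2\sin\tfrac t2),$$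
which is decreasing, so $f$ is concave. By concavity and symmetry of $V$, a tetrahedron with one angle $t$ has volume at most $f(t)$. Therefore $\Psi(p,1,1)=\max_t(f(t)+t\log p)$. If $p\ge2$ the derivative $\log p-\log(2\sin\frac t2)$ is never negative, so the maximum is at $t=\pi$, and $\Psi(p,1,1)=\pi\log p$ since $f(\pi)=0$.

Two values are needed. Oddness and periodicity give $\Lambda(\frac\pi2)=0$, so $f(\frac\pi2)=2\Lambda(\frac\pi4)=0.915966$. The duplication formula at $\frac\pi6$ gives $\Lambda(\frac\pi3)=2\Lambda(\frac\pi6)-2\Lambda(\frac\pi3)$, so $\Lambda(\frac\pi6)=\frac32\Lambda(\frac\pi3)$ and $f(\frac{2\pi}3)=-\Lambda(\frac\pi3)+2\Lambda(\frac\pi6)=2\Lambda(\frac\pi3)=\frac23v_3$.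

**The word $R^2L^2$ by hand.** Each period has two hinges, with values $w=h,h'$, and two non-hinges. By (4) each non-hinge has an angle $m=\frac{h+h'}2$. So
$$\mathrm{vol}\le 2f(m)+f(\pi-h)+f(\pi-h')\le2f(m)+2f(\pi-m)\le4f(\tfrac\pi2)=3.66386,$$
using concavity of $f$ twice. The ratio is at least $1.76275/3.66386=0.4811>c$. The edge equation alone has repaired the failed letter count for this word.

## Charging volume to big syllables

**Step 1. Sides and charges.** *This step fixes who pays for which hinge, so that the volume splits into contributions of single big syllables.* A big syllable has two sides, one per hinge. A side is of type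

- $\frac12$, if the adjacent syllable is also big; each of the two big syllables is charged half of the hinge's volume;
- $\ast$, if the syllable is a $2$ and is adjacent on this side to an isolated $1$ whose other neighbour is also a $2$ (pattern $2,1,2$);
- $1$, if the adjacent syllable is a one and the side is not of type $\ast$.

For types $1$ and $\ast$ the full hinge is charged to the big syllable. The non-hinges of a big syllable are charged to it. A hinge between two ones is charged to nobody and has volume at most $v_3$. The weight is $|s|=\frac12$ for type $\frac12$ and $|s|=1$ for types $1,\ast$; each hinge next to a big syllable has total weight $1$. Hence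
$$\mathrm{vol}(\phi)\le Nv_3+\sum_{\rm big}\mathrm{exc}_a(s,t),\qquad \mathrm{exc}_a(s,t)=G_a^{s,t}-(|s|+|t|)v_3,\tag{7}$$
where $a$ is the syllable, $s,t$ are the types of its sides, and $G_a^{s,t}$ is an upper bound for the charged volume. For type $\ast$ some linear terms will be moved between syllables before (7) is applied; their sum is unchanged.

**Step 2. Hinges.** *This step bounds each charged hinge by a constant plus a multiple of its $w$.* Fix $\lambda>0$ for the big syllable and write $h=w$ at the hinge. Apply (6) with a weight on the angle $\pi-h$ only: weight $e^\lambda$ for type $1$, and weight $e^{2\lambda}$ for type $\frac12$, where we then halve. A side of type $\frac12$ or $1$ contributes at most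
$$P_s-\lambda\pi+\lambda h,\qquad P_{1/2}=\tfrac12\Psi(e^{2\lambda},1,1),\quad P_1=\Psi(e^\lambda,1,1).\tag{8}$$
The two halves of a hinge between two big syllables may use different $\lambda$.

For type $\ast$ let the isolated $1$ have hinges $\Delta_i,\Delta_{i+1}$, and write $h=w_i$, $h'=w_{i+1}$, $u=w_{i-1}$, $u'=w_{i+2}$. The neighbouring syllables are $2$'s, so $\Delta_{i-1}$ and $\Delta_{i+2}$ are exactly their non-hinges. Apply (6) to both hinges with weight $e^\lambda$ on $\pi-h$, $\pi-h'$, weight $e^{2\tau}$ on $\epsilon_i,\epsilon_{i+1}$, and $1$ on the third angle. By (5) the two hinges together have volume at most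
$$2\Psi(e^\lambda,e^{2\tau},1)-2\lambda\pi+\lambda(h+h')-\tau(u+u').$$
So each side of type $\ast$ is charged
$$P_\ast-\lambda\pi+\lambda h-\tau u,\qquad P_\ast=\Psi(e^\lambda,e^{2\tau},1).\tag{9}$$
Here the two syllables must share $\lambda,\tau$. For all sides of type $\ast$ we take $\lambda=\log\frac54$ and $\tau=\log\frac{21}{20}$.

**Step 3. Fans.** *This step bounds the non-hinges of a big syllable so that all unknown $w$'s disappear.* Let $w_0=h,w_1,\dots,w_{a-1},w_a=h'$ be the $w$'s along the syllable. Choose $B_1,\dots,B_{a-1}$ with $B_1=B_{a-1}=2\lambda$, put $B_0=B_a=0$ and $A_j=\frac{B_{j-1}+B_{j+1}}2$. Apply (6) to $\Delta_j$ with weights $(e^{A_j},e^{B_j},1)$ on the angles in the order of (4):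
$$V(\Delta_j)\le\Psi(e^{A_j},e^{B_j},1)-A_j(\pi-w_j)-\tfrac{B_j}2(w_{j-1}+w_{j+1}).$$
In the sum over $j$, an interior $w_j$ has coefficient $A_j-\frac12(B_{j-1}+B_{j+1})=0$, while $w_0$ and $w_a$ have coefficients $-\frac12B_1=-\lambda$ and $-\frac12B_{a-1}=-\lambda$. So
$$\sum_{j=1}^{a-1}V(\Delta_j)\le\sum_j\Psi(e^{A_j},e^{B_j},1)-\pi\sum_jA_j-\lambda(h+h').\tag{10}$$
For $a=2$ with $n_\ast$ sides of type $\ast$, take instead $A_1=n_\ast\tau$ (with $B_1=2\lambda$). The right side of (10) then gains $+n_\ast\tau w_1$, which cancels the terms $-\tau u$ of (9), because $u=w_1$. Adding the hinge terms cancels $h,h'$ as well: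
$$G_a^{s,t}=\sum_j\Psi(e^{A_j},e^{B_j},1)-\pi\sum_jA_j-2\pi\lambda+P_s+P_t.\tag{11}$$

No angles are left in (11). What remains is to choose $\lambda$ and the $B_j$ well and to evaluate $\Psi$.

## Values of $\Psi$ and fans with $2\le a\le5$

**Evaluating $\Psi$.** Given the sides, the angles come from the law of cosines, and $\Psi=V+\alpha\log p+\beta\log q+\gamma\log r$ at these angles. We use
$$\Lambda(\theta)=\theta\Bigl(1-\log2\theta+\tfrac{\theta^2}{18}+\tfrac{\theta^4}{900}+\tfrac{\theta^6}{19845}+\tfrac{\theta^8}{340200}+\cdots\Bigr),$$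
together with $\Lambda(\pi-\theta)=-\Lambda(\theta)$ and, from the duplication formula at $-x$, $\Lambda(\frac\pi2-x)=\Lambda(x)-\frac12\Lambda(2x)$. With these reductions the series is only used for $\theta\le0.88$, where the omitted terms are below $10^{-6}$.

*One row in full: sides $\frac54,1,1$.* The apex angle $t$ has $\sin\frac t2=\frac58$, so $t=77.364^\circ=1.350256$ and the base angles are $51.318^\circ$. With $x=\frac\pi2-t=0.220540$ we get $\Lambda(x)=0.220540\,(1+0.818529+0.002702+0.000003)=0.401655$ and $\Lambda(2x)=0.441080\,(1+0.125382+0.010808+0.000043)=0.50117$, so $\Lambda(t)=0.401655-0.250585=0.15107$. Next $\Lambda(51.318^\circ)=\Lambda(38.682^\circ)-\frac12\Lambda(77.364^\circ)=0.489646-0.075535=0.41411$. So $V=0.97929$ and $\Psi=0.97929+1.350256\cdot0.223144=1.2806$.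

*Accuracy.* Since $\Psi$ is a maximum, moving the angles within the simplex by $\delta_i$ changes the value only to second order, by about $\frac12\sum\cot\alpha_i\,\delta_i^2$. In the table $|\cot\alpha_i|\le5$ and $|\delta_i|<2\cdot10^{-5}$, so this is below $10^{-8}$. A rounding error of $0.001^\circ$ in the angle sum changes the value by at most $1.8\cdot10^{-5}|\log\rho|<3\cdot10^{-5}$, where $\rho$ is the circumradius of the triangle, because each partial derivative of the function being maximized is $\log\rho$. With the rounding of the $\Lambda$ values, the entries for $\Psi$ are accurate to better than $10^{-4}$. We shall see that $5\cdot10^{-4}$ would do.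

Angles are in degrees, opposite the sides in the order listed, followed by the values of $\Lambda$ at these angles.

| sides | angles | $\Lambda$ of the angles | $V$ | $\Psi$ |
|---|---|---|---|---|
| $\sqrt2,1,1$ | 90, 45, 45 | 0, .45798, .45798 | .91597 | 1.46036 |
| $\frac54,1,1$ | 77.364, 51.318, 51.318 | .15107, .41411, .41411 | .97929 | 1.28060 |
| $\frac{25}{16},1,1$ | 102.750, 38.625, 38.625 | −.15240, .48987, .48987 | .82734 | 1.62767 |
| $\frac54,\frac{441}{400},1$ | 72.774, 57.398, 49.828 | .20383, .36264, .42542 | .99189 | 1.37307 |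
| $\frac{21}{20},\frac{25}{16},1$ | 41.544, 99.287, 39.169 | .47699, −.11164, .48771 | .85306 | 1.66180 |
| $\frac{441}{400},\frac{25}{16},1$ | 44.579, 95.880, 39.541 | .46050, −.07096, .48616 | .87571 | 1.69846 |
| $\sqrt2,2,1$ | 41.410, 110.705, 27.885 | .47765, −.24251, .50626 | .74140 | 2.33115 |
| $\frac43,1,1$ | 83.621, 48.190, 48.190 | .07694, .43720, .43720 | .95134 | 1.37119 |
| $\frac{16}9,1,1$ | 125.468, 27.266, 27.266 | −.38791, .50542, .50542 | .62294 | 1.88289 |
| $\frac43,\frac{16}9,1$ | 47.922, 98.252, 33.827 | .43905, −.09933, .50380 | .84352 | 2.07078 |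
| $\frac32,1,1$ | 97.181, 41.410, 41.410 | −.08654, .47765, .47765 | .86876 | 1.55648 |
| $\sqrt3,\frac94,1$ | 47.113, 107.861, 25.026 | .44454, −.21098, .50047 | .73403 | 2.71231 |
| $\frac94,3,1$ | 34.622, 130.752, 14.626 | .50216, −.42967, .42782 | .50031 | 3.49741 |
| $\frac{19}{10},\frac94,1$ | 56.975, 96.839, 26.186 | .36648, −.08245, .50342 | .78745 | 2.79631 |
| $\frac{57}{20},\frac{361}{100},1$ | 35.065, 133.306, 11.629 | .50113, −.44731, .38642 | .44025 | 4.06791 |

Also $\Psi(\frac94,1,1)=\pi\log\frac94=2.54761$, as $\frac94\ge2$.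

**Step 4. Fans with $a=2$.** *We evaluate (11) for all pairs of types.* For $(\frac12,\frac12)$ argue directly, as for $R^2L^2$: $m=\frac{h+h'}2$ is an angle of $\Delta_1$, so the charged volume is at most $f(m)+\frac12f(\pi-h)+\frac12f(\pi-h')\le f(m)+f(\pi-m)\le2f(\frac\pi2)$. So $G=1.83193$.

All other types use $\lambda=\log\frac54$, $e^{2\lambda}=\frac{25}{16}$, $2\pi\lambda=1.40205$. Without $\ast$ we have $A_1=0$ and the fan term is $\Psi(1,\frac{25}{16},1)=1.62767$:

- $(\frac12,1)$: $1.62767-1.40205+0.81384+1.28060=2.32006$;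
- $(1,1)$: $1.62767-1.40205+2(1.28060)=2.78682$.

With one $\ast$ the fan term is $\Psi(\frac{21}{20},\frac{25}{16},1)-\pi\tau=1.50852$, and $P_\ast=\Psi(\frac54,\frac{441}{400},1)=1.37307$:

- $(\frac12,\ast)$: $1.50852-1.40205+0.81384+1.37307=2.29338$;
- $(1,\ast)$: $1.50852-1.40205+1.28060+1.37307=2.76014$;
- $(\ast,\ast)$, with $A_1=2\tau$: $1.69846-0.30656-1.40205+2(1.37307)=2.73599$.

*Why type $\ast$ is needed.* Take the word $R^2L$, with syllables $2,1$. If we called both sides of the $2$ type $1$, we would have to prove (2) with $c\cdot\mathrm{exc}=c(2.78682-2v_3)=0.3589$. But $R^2L$ has only one big syllable, so (1) forces $\hat e=\log(2+\sqrt3)-2\log\mu=0.3545$: too small. Another $\lambda$ does not help. For every $h$, the definition of $\Psi$ gives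
$$\Psi(e^{2\lambda},1,1)-2\pi\lambda+2\Psi(e^\lambda,1,1)\ge f(h)+2f(\pi-h),$$
and at $h=102.75^\circ$ the right side is $2.78682$: from the table $f(102.75^\circ)=0.82734$, and $f(77.25^\circ)=0.15240+2(0.48987-0.07620)=0.97974$. The missing information is the edge equation (5) at the pivot of the isolated $1$, and $\tau$ is its multiplier. With $(\ast,\ast)$ the required number drops to $0.3348$, which $R^2L$ satisfies.

**Step 5. Fans with $a=3,4,5$.** *We evaluate (11) for the medium syllables; no side is of type $\ast$ now.*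

*$a=3$.* Take $B=(2\lambda,2\lambda)$, so $A_1=A_2=\lambda$ and $G=2\Psi(e^\lambda,e^{2\lambda},1)-4\pi\lambda+P_s+P_t$. For $(1,1)$ use $e^{2\lambda}=2$: $4.66230-4.35517+2.92072=3.22785$. For the other types use $e^\lambda=\frac43$, $4\pi\lambda=3.61512$, so that the first two terms give $0.52644$: $(\frac12,\frac12)$ gives $2.40933$ and $(\frac12,1)$ gives $2.83908$.

*$a=4$.* Take $e^\lambda=\frac32$ and $B=(2\lambda,\log3,2\lambda)$. Then $e^{A_1}=e^{A_3}=\sqrt3$ and $e^{A_2}=\frac94$, and
$$2\Psi(\sqrt3,\tfrac94,1)+\Psi(\tfrac94,3,1)-\pi(\log3+4\lambda)=0.3754.$$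
With $P_{1/2}=\frac12\Psi(\frac94,1,1)=1.27381$ and $P_1=\Psi(\frac32,1,1)=1.55648$ we get $(\frac12,\frac12)$: $2.9230$; $(\frac12,1)$: $3.2057$; $(1,1)$: $3.4884$.

*$a=5$.* Take $e^\lambda=\frac32$ and $B=(2\lambda,\beta,\beta,2\lambda)$ with $e^{\beta}=3.61$. Then $e^{A_1}=e^{A_4}=1.9$, $e^{A_2}=e^{A_3}=1.5\cdot1.9=2.85$, and
$$2\Psi(\tfrac{19}{10},\tfrac94,1)+2\Psi(\tfrac{57}{20},\tfrac{361}{100},1)-\pi(2\beta+4\lambda)=0.5674.$$
In the same order this gives $3.1150$; $3.3977$; $3.6804$.

## Long fans and the chain $\zeta_n=n+e^{i\theta}$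

For $a\ge6$ there are infinitely many cases, so we need one bound valid for all $a$. The cancellation in Step 3 asks for triangles with sides $e^{A_n},e^{B_n},1$ where $e^{A_n}=e^{B_{n-1}/2}e^{B_{n+1}/2}$. The identity $z^2-1=(z-1)(z+1)$ produces such a chain, and its total can be summed in closed form.

Let $\theta\in(0,\frac\pi2]$, $\zeta_n=n+e^{i\theta}$ and $\psi_n=\arg\zeta_n$ for $n\ge0$, $B_n=2\log|\zeta_n|$, and $A_n=\frac{B_{n-1}+B_{n+1}}2$ for $n\ge1$. So $B_0=0$, $\psi_0=\theta$, and $B_n$ increases because $|\zeta_n|^2=n^2+2n\cos\theta+1$.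

**Step 6. The triangles.** *We identify the maximizing triangle for the weights $(e^{A_n},e^{B_n},1)$.* For $n\ge1$, $\zeta_n^2-1=\zeta_{n-1}\zeta_{n+1}$, so $e^{A_n}=|\zeta_n^2-1|$ and $e^{B_n}=|\zeta_n^2|$: the three weights are the sides of the triangle $0,1,\zeta_n^2$. (For $\theta=\frac\pi2$, $n=1$: $\zeta_1^2=(1+i)^2=2i$ and $\zeta_0\zeta_2=i(2+i)=2i-1$.) Since $0<\psi_n\le\psi_1=\frac\theta2\le\frac\pi4$, we have $\mathrm{Im}\,\zeta_n^2>0$ and the triangle is nondegenerate. The angles opposite the three sides, in order, are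
$$2\psi_n,\qquad \pi-\psi_{n-1}-\psi_{n+1},\qquad \psi_{n-1}+\psi_{n+1}-2\psi_n.$$
Let $V_n$ be the value of $V$ at these angles, $\Psi_n=\Psi(e^{A_n},e^{B_n},1)$ and $S_n=\Psi_n-\pi B_n$. Testing the maximum at the degenerate triple $(0,\pi,0)$, where $V=0$, gives $\Psi_n\ge\pi B_n$, so $S_n\ge0$. Inserting the angles,
$$S_n=V_n+2\psi_nA_n-(\psi_{n-1}+\psi_{n+1})B_n=V_n+c_n-c_{n-1},\qquad c_n=\psi_nB_{n+1}-\psi_{n+1}B_n,$$
because $2\psi_nA_n=\psi_nB_{n-1}+\psi_nB_{n+1}$. Here $c_0=\theta B_1$, and $c_n\to0$ since $\psi_n=O(1/n)$ and $B_n=O(\log n)$. So $\sum_{n\ge1}S_n=\sum_{n\ge1}V_n-\theta B_1$, once $\sum V_n$ is known to converge.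

**Step 7. $\sum_{n\ge1}V_n=2f(\pi-\theta)$.** *We make the volumes telescope too.* For $\mathrm{Im}\,z>0$ let $D(z)$ be $V$ at the angles of the triangle $0,1,z$. The side $|z-1|$ is opposite the angle $\arg z$, the side $|z|$ is opposite $\pi-\arg(z-1)$, and the side $1$ is opposite the third angle. We have $dV=-\sum\log(2\sin\alpha_i)\,d\alpha_i$. By the law of sines $2\sin\alpha_i$ is the $i$-th side divided by the circumradius, and the circumradius drops out since $\sum d\alpha_i=0$. Hence
$$dD(z)=-\log|z-1|\,d\arg z+\log|z|\,d\arg(z-1).$$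
Replacing $z$ by $z+1$ gives $dD(z+1)=-\log|z|\,d\arg(z+1)+\log|z+1|\,d\arg z$. On the open first quadrant, therefore,
$$2\,dD(z)-2\,dD(z+1)=-2\log|z^2-1|\,d\arg z+2\log|z|\,d\bigl(\arg(z-1)+\arg(z+1)\bigr)=d\bigl(D(z^2)\bigr),$$
the last equality because $\arg z^2=2\arg z$, $\log|z^2|=2\log|z|$ and $\arg(z^2-1)=\arg(z-1)+\arg(z+1)$. So $2D(z)-2D(z+1)-D(z^2)$ is constant there. As $z\to2$, the triangles $0,1,z$, then $0,1,z+1$ and $0,1,z^2$ all degenerate to angles $(0,\pi,0)$, where $V=0$; so the constant is $0$.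

For $n\ge1$ the point $\zeta_n$ lies in the open first quadrant, so $V_n=D(\zeta_n^2)=2D(\zeta_n)-2D(\zeta_{n+1})$. The angles of $0,1,\zeta_n$ are $\psi_n,\ \pi-\psi_{n-1},\ \psi_{n-1}-\psi_n$ and tend to $(0,\pi,0)$, so $D(\zeta_n)\to0$. Hence $\sum_{n\ge1}V_n=2D(\zeta_1)$. The triangle $0,1,1+e^{i\theta}$ is isosceles with apex angle $\pi-\theta$ at the vertex $1$, so $D(\zeta_1)=f(\pi-\theta)$. Altogether
$$\sum_{n\ge1}S_n=2f(\pi-\theta)-\theta B_1.\tag{12}$$

**Step 8. The bound for all $a\ge2$.** *We run the chain inwards from both ends of the fan.* Let $\omega_j=\pi-w_j>0$. The second angle in (4) is $\pi-\frac12(\omega_{j-1}+\omega_{j+1})$, so (6) gives, for any $n\ge1$,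
$$V(\Delta_j)\le S_n-A_n\omega_j+\tfrac{B_n}2(\omega_{j-1}+\omega_{j+1}).$$
Use $n=j$ for $j\le\lceil\frac{a-1}2\rceil$ and $n=a-j$ for the rest; that is, $n=\min(j,a-j)$. In the sum over $j$, the coefficient of $\omega_0$ and of $\omega_a$ is $\frac{B_1}2$. An interior $\omega_j$ away from the middle has coefficient $-A_n+\frac12(B_{n-1}+B_{n+1})=0$. In the middle:

- if $a=2n$, then $\omega_n$ has coefficient $-A_n+B_{n-1}=-\frac12(B_{n+1}-B_{n-1})\le0$;
- if $a=2n+1$, then $\omega_n$ and $\omega_{n+1}$ each have coefficient $-A_n+\frac12(B_{n-1}+B_n)=-\frac12(B_{n+1}-B_n)\le0$.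

Since $\omega_j>0$, the middle terms may be dropped. Since all $S_n\ge0$, each half contributes at most the full sum (12). So
$$\sum_{j=1}^{a-1}V(\Delta_j)\le4f(\pi-\theta)-2\theta B_1+\tfrac{B_1}2(\omega_0+\omega_a).$$
Take $\lambda=\frac{B_1}2=\log(2\cos\frac\theta2)$. By (8) the hinge terms are at most $P_s-\lambda\omega_0$ and $P_t-\lambda\omega_a$, so
$$G_a^{s,t}\le4f(\pi-\theta)-2\theta B_1+P_s+P_t.\tag{13}$$

*$\theta=\frac\pi2$.* Then $e^{2\lambda}=2$, $B_1=\log2$, $P_{1/2}=\frac12\Psi(2,1,1)=\frac\pi2\log2$. So for $(\frac12,\frac12)$: $4f(\frac\pi2)-\pi\log2+\pi\log2=4f(\frac\pi2)=3.66386$.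

*$\theta=\frac\pi3$.* Then $e^\lambda=\sqrt3$, $B_1=\log3$, and $P_{1/2}=\frac12\Psi(3,1,1)=\frac\pi2\log3$. The triangle $\sqrt3,1,1$ has angles $\frac{2\pi}3,\frac\pi6,\frac\pi6$, so $P_1=f(\frac{2\pi}3)+\frac\pi3\log3$. For $(1,1)$: $4f(\frac{2\pi}3)-\frac{2\pi}3\log3+2P_1=6f(\frac{2\pi}3)=4v_3$. For $(\frac12,1)$: $5f(\frac{2\pi}3)+\pi\log3\,(-\frac23+\frac12+\frac13)=5f(\frac{2\pi}3)+\frac\pi6\log3=3.95837$.

**Required values.** Subtracting $(|s|+|t|)v_3$ and multiplying by $c$ gives the following values of $c\cdot\mathrm{exc}$, rounded up. The row $a\ge6$ uses (13). For instance its $(1,1)$ entry is $c\cdot2v_3=2\log\mu=0.9624\ldots$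

| $a$ | $(\frac12,\frac12)$ | $(\frac12,1)$ | $(1,1)$ | $(\frac12,\ast)$ | $(1,\ast)$ | $(\ast,\ast)$ |
|---|---|---|---|---|---|---|
| 2 | .3874 | .3782 | .3589 | .3656 | .3463 | .3348 |
| 3 | .6612 | .6243 | .5680 | | | |
| 4 | .9047 | .7982 | .6917 | | | |
| 5 | .9958 | .8892 | .7827 | | | |
| $\ge6$ | 1.2560 | 1.1550 | .9625 | | | |

## The dilatation as a product with free parameters

**Step 9. A product formula.** *We write $\lambda(\phi)$ as a product over syllables and gain parameters that shift entropy from one syllable to another.* Let $A_a=\begin{pmatrix}a&1\\1&0\end{pmatrix}$ and $J=\begin{pmatrix}0&1\\1&0\end{pmatrix}$. Then $R^aJ=A_a=JL^a$ and $J^2=1$, so $\phi=A_{a_1}\cdots A_{a_N}$. Let $x_j=[a_j;a_{j+1},\dots]=a_j+\alpha_j$ be the continued fraction, with $\alpha_j=1/x_{j+1}\in(0,1)$. From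
$$A_{a_j}\begin{pmatrix}x_{j+1}\\1\end{pmatrix}=x_{j+1}\begin{pmatrix}x_j\\1\end{pmatrix}$$
it follows that $(x_1,1)^T$ is an eigenvector of $\phi$ with eigenvalue $\prod_jx_j>1$. As $\det\phi=1$, this is the spectral radius: $\lambda(\phi)=\prod_jx_j$. For *any* positive numbers $\beta_j$, cyclic in $j$,
$$\lambda(\phi)=\prod_j\frac{x_j+\beta_j}{1+\alpha_j\beta_{j+1}},\tag{14}$$
because $1+\alpha_j\beta_{j+1}=(x_{j+1}+\beta_{j+1})/x_{j+1}$, so the factors $x_j+\beta_j$ cancel around the cycle.

**What constant parameters give.** The factors $x_j$ themselves are useless one by one: a one followed by a huge syllable has $x_j$ close to $1$, far below the baseline $\mu$. The natural first choice is $\beta_j=1/\mu$ for all $j$. Since $1+\frac1\mu=\mu$, a one then contributes $\frac{\mu+\alpha}{1+\alpha/\mu}=\mu$ exactly, which is the baseline, and a syllable $2$ contributes $\mu\bigl(1+\frac1{\mu+\alpha}\bigr)$, so $\hat e=\log\bigl(1+\frac1{\mu+\alpha}\bigr)$. Now let the $2$ be preceded by a run of at least two ones, and followed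 by a single one and then by a huge syllable. Both sides have type $1$, so (2) requires more than $0.3589$. But $\alpha$ is close to $1$, and $\hat e$ is close to $\log(1+\mu^{-2})=0.3235$. The huge syllable has entropy to spare, but the constant $\beta$ does not pass it back. So $\beta$ must depend on what follows.

**Step 10. Blocks.** *We keep the baseline on runs of ones exact and leave one parameter per big syllable.* Cut the cyclic word into *blocks* $(1^k,a)$: a run of $k\ge0$ ones followed by a big syllable $a$. Let $\beta$ be the value at the start of the block, right after the previous big syllable. Inside the run put $\beta_{j+1}=1/(1+\beta_j)$. Then a one contributes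
$$\frac{1+\alpha_j+\beta_j}{1+\alpha_j/(1+\beta_j)}=1+\beta_j,$$
whatever $\alpha_j$ is. With Fibonacci numbers $F_{-1}=1$, $F_0=0$, $F_1=1,\dots$ put $p_k=F_{k+1}+F_k\beta$ and $r_k=F_k+F_{k-1}\beta$. Then $p_0=1$, $r_0=\beta$, $p_{k+1}=p_k+r_k$, $r_{k+1}=p_k$. By induction, $k$ ones contribute $p_k$ in total and the value after them is $r_k/p_k$: the next one contributes $1+r_k/p_k=p_{k+1}/p_k$ and the next value is $p_k/p_{k+1}=r_{k+1}/p_{k+1}$. So the block contributes
$$E=\frac{p_k(a+\alpha)+r_k}{1+\beta'\alpha},\qquad \hat e=\log E-(k+1)\log\mu,\tag{15}$$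
where $\alpha$ belongs to the big syllable $a$ and $\beta'$ is the start value of the next block. Since $\sum(k+1)=N$, the second half of (1) holds.

**Step 11. Long runs of ones.** *We show that among runs with $k\ge2$ the worst is $k=3$.* With $y=a+\alpha$,
$$\frac{p_ky+r_k}{\mu^k}=\frac{(\mu+\beta)(\mu y+1)+(-1)^k\mu^{-2k}(1-\mu\beta)(y-\mu)}{\mu^2+1}.\tag{16}$$
Indeed, both sides times $\mu^k$ satisfy the Fibonacci recurrence in $k$ (on the right, $\mu^k$ and $(-1/\mu)^k$ do). For $k=0$ both are $y+\beta$. For $k=1$ the left side times $\mu$ is $(1+\beta)y+1$; on the right, after multiplying by $\mu$, the coefficient of $y$ in the numerator is $\mu^3-\mu^{-1}+(\mu^2+1)\beta$ with $\mu^3-\mu^{-1}=\mu^{-1}(\mu^2-1)(\mu^2+1)=\mu^2+1$, and the constant term is $\mu^2+\mu\beta+1-\mu\beta=\mu^2+1$. If $\beta<1/\mu$ and $y\ge2>\mu$, the second term of (16) is negative exactly for odd $k$ and decreases in absolute value, so the minimum over $k\ge2$ is at $k=3$.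

**Step 12. Choice of start values.** *We let $\beta'$ depend on what follows the big syllable $a$; this also confines $\alpha=1/x_{j+1}$.*

| what follows the big syllable $a$ | end | $\beta'$ | $x_{j+1}$ in | $\alpha$ in |
|---|---|---|---|---|
| a big syllable | $e_{1/2}$ | $0.40$ | $(2,\infty)$ | $(0,\frac12)$ |
| a run of length $\ge2$ | $e_1$ | $0.43$ | $(\frac32,2)$ | $(\frac12,\frac23)$ |
| a run of length $1$, then a $2$ | $e_2$ | $0.43$ if $a=2$; $0.46$ if $a\ge3$ | $(\frac43,\frac32)$ | $(\frac23,\frac34)$ |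
| a run of length $1$, then a syllable $\ge3$ | $e_3$ | $0.41$ | $(1,\frac43)$ | $(\frac34,1)$ |

The ranges: a big next syllable gives $x_{j+1}>2$; a run of length at least two gives $x_{j+1}=1+\frac1{1+1/x_{j+3}}$ with $x_{j+3}>1$; otherwise $x_{j+1}=1+1/x_{j+2}$ with $x_{j+2}\in(2,3)$ or $x_{j+2}>3$. All start values are below $1/\mu=0.618$, so Step 11 applies. Read as a right side, $e_{1/2}$ is type $\frac12$, $e_1$ and $e_3$ are type $1$, and $e_2$ is type $\ast$ if $a=2$ and type $1$ if $a\ge3$. The left side is type $\frac12$ if $k=0$. If $k\ge2$ it is type $1$. If $k=1$ it is type $\ast$ when $a=2$ and the previous big syllable is a $2$, and type $1$ otherwise.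

**Monotonicity in $\alpha$.** From (15), $\partial E/\partial\alpha$ has the sign of $p_k(1+\beta'\alpha)-\beta'(p_k(a+\alpha)+r_k)$, that is, of
$$p_k-\beta'(ap_k+r_k).\tag{17}$$
It does not depend on $\alpha$, so the infimum of $E$ over a range is at an endpoint.

## The comparison for syllables equal to $2$

**Step 13.** *We bound $\hat e$ from below for $a=2$ in all sixteen situations.* The start value $\beta$ of the block is determined by $k$ and, if $k=1$, by the previous big syllable: $\beta=0.40$ for $k=0$; for $k=1$ the previous end was $e_2$, so $\beta=0.43$ after a $2$ and $\beta=0.46$ after a syllable $\ge3$; for $k\ge2$, $\beta=0.43$, and we pass to $k=3$. So $(p,r)$ is $(1,0.40)$, $(1.43,1)$, $(1.46,1)$, $(3.86,2.43)$ respectively.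

Sign of (17) with $a=2$. For $k=0$ it is $1-2.4\beta'$: positive for $\beta'=0.40$ ($e_{1/2}$) and $\beta'=0.41$ ($e_3$), negative for $\beta'=0.43$. In the other rows it is $1.43-3.86\beta'$, $1.46-3.92\beta'$, $3.86-10.15\beta'$, all negative already at $\beta'=0.40$. So we use the upper endpoint of the $\alpha$-range, except for $k=0$ with $e_{1/2}$ ($\alpha=0$) and with $e_3$ ($\alpha=\frac34$). The fraction in the table is the resulting lower bound for $E\mu^{-(k+1)}$, and $\hat e$ is its logarithm, rounded down.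

| block start | end | fraction | $\hat e\ge$ | sides | $c\cdot\mathrm{exc}$ |
|---|---|---|---|---|---|
| $k=0$ | $e_{1/2}$ | $\frac{2.4}{\mu}$ | .3942 | $\frac12,\frac12$ | .3874 |
| | $e_1$ | $\frac{3.0667}{1.28667\mu}$ | .3873 | $\frac12,1$ | .3782 |
| | $e_2$ | $\frac{3.15}{1.3225\mu}$ | .3866 | $\frac12,\ast$ | .3656 |
| | $e_3$ | $\frac{3.15}{1.3075\mu}$ | .3980 | $\frac12,1$ | .3782 |
| $k=1$ after a $2$ | $e_{1/2}$ | $\frac{4.575}{1.2\mu^2}$ | .3758 | $\ast,\frac12$ | .3656 |
| | $e_1$ | $\frac{4.81333}{1.28667\mu^2}$ | .3569 | $\ast,1$ | .3463 |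
| | $e_2$ | $\frac{4.9325}{1.3225\mu^2}$ | .3538 | $\ast,\ast$ | .3348 |
| | $e_3$ | $\frac{5.29}{1.41\mu^2}$ | .3598 | $\ast,1$ | .3463 |
| $k=1$ after $\ge3$ | $e_{1/2}$ | $\frac{4.65}{1.2\mu^2}$ | .3921 | $1,\frac12$ | .3782 |
| | $e_1$ | $\frac{4.89333}{1.28667\mu^2}$ | .3733 | $1,1$ | .3589 |
| | $e_2$ | $\frac{5.015}{1.3225\mu^2}$ | .3704 | $1,\ast$ | .3463 |
| | $e_3$ | $\frac{5.38}{1.41\mu^2}$ | .3766 | $1,1$ | .3589 |
| $k\ge2$ | $e_{1/2}$ | $\frac{12.08}{1.2\mu^4}$ | .3843 | $1,\frac12$ | .3782 |
| | $e_1$ | $\frac{12.72333}{1.28667\mu^4}$ | .3665 | $1,1$ | .3589 |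
| | $e_2$ | $\frac{13.045}{1.3225\mu^4}$ | .3640 | $1,\ast$ | .3463 |
| | $e_3$ | $\frac{14.01}{1.41\mu^4}$ | .3713 | $1,1$ | .3589 |

The tightest line is $k\ge2$, $e_{1/2}$, with difference $0.0061$. In every case
$$\hat e\ge c\cdot\mathrm{exc}+0.006.\tag{18}$$
As a check, $R^2L$ falls in the line "$k=1$ after a $2$, $e_2$": its true value $\hat e=0.3545$ is just above the bound $0.3538$.

## The comparison for syllables at least $3$

**Step 14. $k=0$.** *The left side is of type $\frac12$ and $\beta=0.40$.* Here $E=\frac{a+0.4+\alpha}{1+\beta'\alpha}$ is decreasing in $\alpha$, since $1-\beta'(a+0.4)\le1-0.40\cdot3.4<0$. The upper endpoints give the infima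
$$e_{1/2}:\ \tfrac{a+0.9}{1.2},\qquad e_1:\ \tfrac{a+1.0667}{1.28667},\qquad e_2:\ \tfrac{a+1.15}{1.345},\qquad e_3:\ \tfrac{a+1.4}{1.41},$$
to be divided by $\mu$.

**Step 15. $k\ge1$.** *The left side is of type $1$; we reduce all $k\ge1$ to $k=1$.* If $k=1$, the previous end was $e_3$ (a single one followed by a syllable $\ge3$), so $\beta=0.41$ and $(p_1,r_1)=(1.41,1)$. If $k\ge2$, then $\beta=0.43$ and the worst case is $k=3$. Comparing,
$$\frac{3.86y+2.43}{\mu^3}-\frac{1.41y+1}{\mu}\ge0.039y-0.045>0\qquad(y\ge3).$$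
So in all cases
$$\hat e\ge\log\frac{1.41(a+\alpha)+1}{(1+\beta'\alpha)\mu^2}.$$
This is decreasing in $\alpha$, since $1.41-\beta'(1.41a+1)\le1.41-0.40\cdot5.23<0$. The upper endpoints are $(\alpha,\beta')=(\frac12,0.40),(\frac23,0.43),(\frac34,0.46),(1,0.41)$ for $e_{1/2},e_1,e_2,e_3$.

**Step 16. Comparison.** *We take minima over the ends that give the same types.* All these lower bounds increase with $a$, while the required value for $a\ge6$ does not depend on $a$, so $a=6$ covers all $a\ge6$. Required values $c\cdot\mathrm{exc}$ are in parentheses.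

| $a$ | $k=0$, $e_{1/2}$: $(\frac12,\frac12)$ | $k=0$, $e_1,e_2,e_3$: $(\frac12,1)$ | $k\ge1$, $e_{1/2}$: $(1,\frac12)$ | $k\ge1$, $e_1,e_2,e_3$: $(1,1)$ |
|---|---|---|---|---|
| 3 | .6974 (.6612) | .6454 (.6243) | .6361 (.6243) | .5797 (.5680) |
| 4 | .9257 (.9047) | .8613 (.7982) | .8492 (.7982) | .7796 (.6917) |
| 5 | 1.1114 (.9958) | 1.0314 (.8892) | 1.0248 (.8892) | .9410 (.7827) |
| $\ge6$ | 1.2679 (1.2560) | 1.1766 (1.1550) | 1.1742 (1.1550) | 1.0799 (.9625) |

In the second and fourth columns the minimum is at $e_2$ for $a=3$ (both columns) and for $a=4$, $k=0$, and at $e_3$ otherwise. For example, for $a=3$, $k\ge1$ the three fractions before division by $\mu^2$ are $\frac{6.17}{1.28667}=4.795$, $\frac{6.2875}{1.345}=4.6747$, $\frac{6.64}{1.41}=4.709$, and $\log(4.6747/\mu^2)=0.5797$. In every case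
$$\hat e\ge c\cdot\mathrm{exc}+0.011.\tag{19}$$

## Summing over syllables, and the case of equality

**Step 17. Error budget.** *We check that numerical errors cannot spoil (2).* For $a=2$ at most three tabulated values of $\Psi$ enter $G$, so errors of $5\cdot10^{-4}$ in each change $c\cdot\mathrm{exc}$ by less than $0.0008$. For $a=3,4,5$ at most six enter, which changes it by less than $0.0015$. The bounds for $a\ge6$ and for $a=2$ of type $(\frac12,\frac12)$ use only closed forms. With (18) and (19), $\hat e\ge c\cdot\mathrm{exc}_a(s,t)+0.005$ for every big syllable, which is (2).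

**Step 18. The inequality.** *We add (2) over all big syllables.* By (15), (7) and $cv_3=\log\mu$,
$$\mathrm{ent}(\phi)=N\log\mu+\sum_{\rm big}\hat e\ \ge\ c\Bigl(Nv_3+\sum_{\rm big}\mathrm{exc}\Bigr)+\frac{b(\phi)}{200}\ \ge\ c\,\mathrm{vol}(\phi)+\frac{b(\phi)}{200}.$$
Together with the case $b=0$ and the reduction to powers, this holds for every $\phi\in\mathcal M^{\mathrm{PA}}(\Sigma_{1,1})$. Hence $\mathrm{ent}/\mathrm{vol}\ge c$ always. Since $\tau_1\tau_2^{-1}=RL$ has ratio $c$, $\mathcal I(\Sigma_{1,1})=c$.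

**Step 19. Equality.** *We find all classes that attain the infimum.* If $\mathrm{ent}(\phi)=c\,\mathrm{vol}(\phi)$, then $b(\phi)=0$, so all $a_j=1$ and $\phi$ is conjugate to $\pm(RL)^n$. Conversely, for such $\phi$ the square is conjugate to $(RL)^{2n}$, so $\mathrm{ent}(\phi)=2n\log\mu$, $\mathrm{vol}(\phi)=2nv_3$, and the ratio is $c$. This proves the Theorem. $\blacksquare$

**Remark ($c$ is not isolated in the set of ratios).** This is not used above. Let $\phi_n=R^2L(RL)^{n-1}$, so $N=2n$ and $b=1$. In (14) take all $\beta_j=1/\mu$: each one contributes $\mu$, and the $2$ contributes $\mu\bigl(1+\frac1{\mu+\alpha}\bigr)<2\mu$. So $\mathrm{ent}(\phi_n)<2n\log\mu+\log2$. Futer's bound $\mathrm{vol}\ge Nv_3$ (appendix to Guéritaud's paper) gives $\mathrm{vol}(\phi_n)\ge2nv_3$. With the Theorem,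
$$c<\frac{\mathrm{ent}(\phi_n)}{\mathrm{vol}(\phi_n)}<c+\frac{\log2}{2nv_3}\longrightarrow c.$$
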